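\title{Continuous selections on the hyperspace of subcontinua of a pointwise smooth dendroid}

\begin{abstract}
We prove that every pointwise smooth dendroid $X$ admits a continuous map $r\colon C(X)\to X$ with $r(A)\in A$ for each subcontinuum $A$ of $X$. In particular $X$ is a retract of its hyperspace of subcontinua. The map $r$ is a uniform limit of discontinuous selections whose oscillation tends to zero; each of them is obtained by averaging, on a finite tree, finitely many projections $A\mapsto$ ``first point of $A$ seen from $p$''. We also show that the value of $r$ can be prescribed at one subcontinuum under a natural condition, and that pointwise smoothness is not necessary for the existence of a selection.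
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected metric space; one-point spaces are allowed. For a continuum $X$ with metric $d$, the \emph{hyperspace} $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric
\[
d_H(A,B)=\max\Bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Bigr\}.
\]
The map $x\mapsto\{x\}$ is an isometry of $X$ onto the subspace $F_1(X)$ of singletons, and we identify $X$ with $F_1(X)$. A \emph{retraction} of $C(X)$ onto $X$ is a continuous map $r\colon C(X)\to X$ with $r(\{x\})=x$ for all $x$. A \emph{selection} is a map $r\colon C(X)\to X$ with $r(A)\in A$ for all $A$. Every continuous selection is a retraction.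

For $X=[0,1]$ the map $[a,b]\mapsto a$ is a continuous selection. For the unit circle there is not even a retraction: sending an arc with midpoint $z$ and length $\ell<2\pi$ to $(1-\ell/2\pi)z$, and the whole circle to $0$, is a homeomorphism of $C(X)$ onto the closed unit disk that carries $F_1(X)$ onto the boundary circle, and the disk does not retract onto its boundary. It is therefore natural to look at continua without cycles.

A continuum is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected (possibly empty), and a \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum. Two distinct points $p,x$ of a dendroid are joined by exactly one arc, denoted by $px$; we put $pp=\{p\}$. A dendroid behaves like a tree as far as arcs are concerned, but its topology can be quite different: two nearby points may be joined only by a long arc. Call $p$ an \emph{initial point} for $x$ if $pa_n\to px$ in the Hausdorff metric for every sequence $a_n\to x$. The dendroid $X$ is \emph{pointwise smooth} if every point $x\in X$ has an initial point.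 The following question is recalled in \cite{problems}.

\medskip
\noindent\textbf{Question.} \emph{Does each pointwise smooth dendroid $X$ admit a retraction $r\colon C(X)\to X$?}
\medskip

There is a simple reason to expect a positive answer. Fix $p\in X$ and assign to each $A\in C(X)$ the first point $\pi_A(p)$ of $A$ that one meets when traveling from $p$ into $A$. This generalizes $[a,b]\mapsto a$, and it is a continuous selection as soon as the one point $p$ is an initial point for every $x$ (Lemma~\ref{lem:projcont}). Pointwise smoothness is the local form of that condition, so one would like to glue the selections $A\mapsto\pi_A(p)$ for different $p$ by a partition of unity. Two things stand in the way. The initial point may depend on $x$ in an arbitrary manner, so a projection need not be continuous on any open set that we can name in advance. And the only way to average points of a dendroid is along arcs, so averaging two nearby points may produce a distant one. Both obstacles can be overcome.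

\begin{theorem}\label{thm:main}
Let $X$ be a pointwise smooth dendroid. There is a continuous map $r\colon C(X)\to X$ with $r(A)\in A$ for all $A\in C(X)$. In particular $r(\{x\})=x$ for all $x\in X$, so $r$ is a retraction of $C(X)$ onto $X$.
\end{theorem}

Pointwise smoothness is sufficient but not necessary.

\begin{proposition}\label{prop:converse}
There is a dendroid $X$ with a continuous selection $C(X)\to X$, hence with a retraction, that is not pointwise smooth.
\end{proposition}

Section~\ref{sec:prelim} collects the elementary geometry of dendroids. Section~\ref{sec:Q} translates pointwise smoothness into a property of certain arcs $Q(x)$. Section~\ref{sec:example} carries out the gluing by hand in an example and derives from it the plan of the proof, which occupies Sections~\ref{sec:good}--\ref{sec:improve}. Section~\ref{sec:core} contains a refinement, Theorem~\ref{thm:refined}, which locates $r(A)$ in a canonical subcontinuum of $A$ and prescribes one value of $r$. Proposition~\ref{prop:converse} is proved in Section~\ref{sec:converse}.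

\section{Arcs, projections and trees in a dendroid}\label{sec:prelim}

In this section $X$ is an arbitrary dendroid. Convergence $A_n\to A$ of subcontinua always refers to $d_H$. We use the following standard facts. The space $C(X)$ is compact. If $A_n\to A$, then every limit point of a sequence $x_n\in A_n$ lies in $A$, and every point of $A$ is the limit of such a sequence. The function $\operatorname{diam}$ is continuous on $C(X)$. Diameters are taken with respect to $d$.

\begin{lemma}\label{lem:arcs}
\begin{enumerate}
\item[(a)] If $A\in C(X)$ and $x,y\in A$, then $xy\subset A$.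
\item[(b)] A nonempty intersection of any family of subcontinua is a continuum.
\item[(c)] For all $x,y,z\in X$ we have $xy\subset xz\cup zy$, hence $\operatorname{diam}(xy)\le\operatorname{diam}(xz)+\operatorname{diam}(zy)$. If $xz\cap zy=\{z\}$, then $xy=xz\cup zy$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J$ be an arc from $x$ to $y$. By hereditary unicoherence $J\cap A$ is a connected subset of $J$, and it contains both endpoints, so $J\subset A$. Taking for $A$ a second arc from $x$ to $y$ shows that arcs are unique, and (a) follows. The intersection in (b) is closed, and with $x$ and $y$ it contains $xy$ by (a). In (c), $xz\cup zy$ is a continuum containing $x$ and $y$; if $xz\cap zy=\{z\}$, it is itself an arc from $x$ to $y$ (or a point).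
\end{proof}

Subcontinua thus play the role of convex sets, and there is a substitute for the nearest point projection. Let $K\in C(X)$ and $p\in X$. Choose $k\in K$ and let $m$ be the first point of $K$ on the arc $pk$, ordered from $p$. Then $pm\cap K=\{m\}$. For any $k'\in K$ we have $mk'\subset K$, so $pk'=pm\cup mk'$ by Lemma~\ref{lem:arcs}(c), and $m$ is also the first point of $K$ on $pk'$. We call $m=\pi_K(p)$ the \emph{projection} of $p$ to $K$. What we have just shown is
\begin{enumerate}
\item[(P0)] $\pi_K(p)\in pk$ for all $k\in K$, and $\pi_K(p)$ is the only point $m\in K$ with $pm\cap K=\{m\}$.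
\end{enumerate}
In particular $\pi_K(p)=p$ if $p\in K$. The next dichotomy is used in almost every argument below.

\begin{lemma}\label{lem:P}
Let $K,S\in C(X)$.
\begin{enumerate}
\item[(P1)] If $S\cap K\neq\emptyset$, then $\pi_K(S)\subset S$.
\item[(P2)] If $S\cap K=\emptyset$, then $\pi_K$ is constant on $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) For $p\in S$ and $k\in S\cap K$ we have $\pi_K(p)\in pk\subset S$. (P2) Let $p,q\in S$ and $m=\pi_K(p)$. Then $\pi_K(q)\in qm\subset qp\cup pm$. Since $qp\subset S$ misses $K$ and $pm\cap K=\{m\}$, we get $\pi_K(q)=m$.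
\end{proof}

A \emph{tree} in $X$ is a subcontinuum $T$ that is a point or a union of finitely many arcs, its \emph{edges}, any two of which have at most a common endpoint in common. Choose for each edge $E$ a homeomorphism $\theta_E$ onto a compact interval, and for $x,y\in T$ let $\rho(x,y)$ be the sum over all edges $E$ of the lengths of the intervals $\theta_E(xy\cap E)$. We call $\rho$ a \emph{length metric} on $T$. It satisfies the triangle inequality because $xy\subset xz\cup zy$, and it is additive:
\[
\rho(x,y)=\rho(x,z)+\rho(z,y)\qquad(z\in xy).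
\]
On an edge $E$ we have $\rho(x,y)=|\theta_E(x)-\theta_E(y)|$, so the identity $(T,d)\to(T,\rho)$ is continuous on each of the finitely many edges. It is therefore a continuous bijection of a compact space onto a Hausdorff space, and $\rho$ induces the topology of $T$. By additivity, $z\mapsto\rho(x,z)$ is an isometry of $xy$ onto $[0,\rho(x,y)]$.

For a finite nonempty set $F\subset X$ let $\operatorname{hull}F$ be the intersection of all subcontinua containing $F$; by Lemma~\ref{lem:arcs}(b) it is the smallest subcontinuum containing $F$.

\begin{lemma}\label{lem:trees}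
\begin{enumerate}
\item[(T1)] For every $x\in X$ we have $\operatorname{hull}F\subset\bigcup_{f\in F}xf$.
\item[(T2)] $\operatorname{hull}F$ is a tree.
\item[(T3)] If $T$ is a tree and $x_n,y_n\in T$ satisfy $x_n\to x$, $y_n\to y$, then $x_ny_n\to xy$.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) The right side is a continuum containing $F$. (T2) Use induction on the number of points. Let $T=\operatorname{hull}F$ be a tree, $f'\in X$ and $m=\pi_T(f')$. The continuum $T\cup mf'$ contains $F\cup\{f'\}$, and every continuum containing $F\cup\{f'\}$ contains $T$ and then $mf'$. So $\operatorname{hull}(F\cup\{f'\})=T\cup mf'$ with $T\cap mf'=\{m\}$, and this is a tree after subdividing an edge at $m$. (T3) Let $\rho$ be a length metric on $T$. Since $x_ny_n\subset x_nx\cup xy\cup yy_n$, every point of $x_ny_n$ is within $\rho$-distance $\max\{\rho(x,x_n),\rho(y,y_n)\}$ of $xy$, and the same holds with the two arcs interchanged. So $x_ny_n\to xy$ in the Hausdorff metric of $\rho$, hence in that of $d$, because the two metrics are uniformly equivalent on the compact space $T$.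
\end{proof}

Property (T3) fails in a general dendroid. The next section measures by how much.

\section{The arcs $Q(x)$}\label{sec:Q}

For a point $x$ of a dendroid $X$ let $Q(x)$ be the set of all $y\in X$ for which there are sequences $a_n\to x$ and $y_n\in xa_n$ with $y_n\to y$. Thus $Q(x)$ records how far one has to travel from $x$ to reach nearby points: by compactness of $X$, $Q(x)=\{x\}$ exactly when $\operatorname{diam}(xa)\to0$ as $a\to x$. Unlike an initial point, $Q(x)$ involves no choice.

\begin{lemma}\label{lem:Qbasic}
Let $X$ be a dendroid and $x,p\in X$. Then $Q(x)$ is a continuum containing $x$, and $p$ is an initial point for $x$ if and only if $Q(x)\subset px$.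
\end{lemma}

\begin{proof}
To see that $Q(x)$ is closed, let $y^j\in Q(x)$ and $y^j\to y$; choose $a_j$ with $d(a_j,x)<1/j$ and $z_j\in xa_j$ with $d(z_j,y^j)<1/j$; then $z_j\to y$. To see that it is connected, let $y=\lim y_n$ with $y_n\in xa_n$, $a_n\to x$, and pass to a subsequence with $xa_n\to K$. Then $K$ is a continuum containing $x$ and $y$, and $K\subset Q(x)$ since every point of $K$ is a limit of points of the arcs $xa_n$.

Let $p$ be an initial point for $x$ and let $y=\lim y_n$ be as above. Since $y_n\in xp\cup pa_n$ and $pa_n\to px$, we get $y\in px$. Conversely, let $Q(x)\subset px$ and $a_n\to x$, and let $K$ be the limit of a convergent subsequence of $(pa_n)$. Then $K$ contains $p$ and $x$, so $px\subset K$. Since $pa_n\subset px\cup xa_n$, also $K\subset px\cup Q(x)=px$. Every convergent subsequence of $(pa_n)$ has the limit $px$, so $pa_n\to px$ by compactness of $C(X)$.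
\end{proof}

\begin{lemma}\label{lem:Q123}
Let $X$ be a dendroid.
\begin{enumerate}
\item[(Q1)] If $a_n\to x$, $b_n\to x$, $y_n\in a_nb_n$ and $y_n\to y$, then $y\in Q(x)$.
\item[(Q2)] If $x_n\to x$, $y_n\in Q(x_n)$ and $y_n\to y$, then $y\in Q(x)$.
\item[(Q3)] If $y\in Q(x)$ and $z\in xy$, then $y\in Q(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(Q1) Since $a_nb_n\subset xa_n\cup xb_n$, we have $y_n\in xa_n$ for infinitely many $n$ or $y_n\in xb_n$ for infinitely many $n$.

(Q2) Choose $a_n$ with $d(a_n,x_n)<1/n$ and $z_n\in x_na_n$ with $d(z_n,y_n)<1/n$. Then $x_n\to x$, $a_n\to x$, $z_n\to y$, and (Q1) applies.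

(Q3) Let $a_n\to x$, $y_n\in xa_n$, $y_n\to y$. The arc $xa_n$ goes out to $y_n$ and comes back near $x$, so it passes near $z$ twice. Precisely, after passing to a subsequence the arcs $xy_n$ and $y_na_n$ converge to continua; both limits contain $x$ and $y$, hence $z$. Choose $z_n\in xy_n$ and $z_n'\in y_na_n$ with $z_n\to z$, $z_n'\to z$. On the arc $xa_n$ the point $y_n$ lies between $z_n$ and $z_n'$, so $y\in Q(z)$ by (Q1).
\end{proof}

\begin{lemma}\label{lem:Q04}
A dendroid $X$ is pointwise smooth if and only if
\begin{enumerate}
\item[(Q0)] for every $x\in X$, the set $Q(x)$ is $\{x\}$ or an arc with endpoint $x$.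
\end{enumerate}
In this case $x$ is never an interior point of an arc contained in $Q(x)$, and
\begin{enumerate}
\item[(Q4)] if $y\in Q(x)$ and $x\in Q(y)$, then $x=y$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $p$ is an initial point for $x$, then $Q(x)$ is a subcontinuum of $px$ containing the endpoint $x$ by Lemma~\ref{lem:Qbasic}, which gives (Q0). Conversely, if $Q(x)=xq$, then $q$ is an initial point for $x$ by the same lemma. An endpoint of an arc is not an interior point of any subarc. For (Q4), suppose $x\neq y$ and let $z$ be an interior point of $xy$. By (Q3) both $y$ and $x$ lie in $Q(z)$, so $xy\subset Q(z)$, which we have just excluded.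
\end{proof}

It helps to read $y\in Q(x)$ as an arrow from $x$ to $y$. The arrows from $x$ all point in one direction (Q0), the relation is closed (Q2), it is inherited by the points along the arrow (Q3), and no arrow can be reversed (Q4). Pointwise smoothness enters the proofs below only through (Q0) and (Q4).

\section{Gluing two projections by hand}\label{sec:example}

We begin with the observation that makes projections useful.

\begin{lemma}\label{lem:projcont}
Let $X$ be a dendroid, $p\in X$, $A\in C(X)$ and $u=\pi_A(p)$. If $p$ is an initial point for $u$, then the map $B\mapsto\pi_B(p)$ is continuous at $A$.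
\end{lemma}

\begin{proof}
Let $A_n\to A$ and let $u'$ be a limit point of $(\pi_{A_n}(p))$; then $u'\in A$. Choose $y_n\in A_n$ with $y_n\to u$. By (P0), $\pi_{A_n}(p)\in py_n$, and $py_n\to pu$. So $u'\in pu\cap A=\{u\}$.
\end{proof}

If one point $p$ is an initial point for every $x$, Theorem~\ref{thm:main} follows at once. We now describe a simple dendroid in which two projections are needed. Fix $t\ge0$. In the plane let $o=(-1-t,0)$, $a_0=(-t,0)$ and $a_n=(-t,1/n)$ for $n\ge1$. Let $L_n$ be the segment from $o$ to $a_n$ and let $H=\bigcup_{n\ge0}L_n$; this is a \emph{harmonic fan} with \emph{spokes} $L_n$. Let $H'=-H$ be its reflection through the origin, with $e=-o$, $b_n=-a_n$, $R_n=-L_n$. Put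
\[
X_t=H\cup J\cup H',\qquad J=[-t,t]\times\{0\},\qquad I=[-1-t,1+t]\times\{0\},
\]
see Figure~\ref{fig:fans}, and let $\xi$ denote the first coordinate.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.5]
\draw[very thick] (-2,0)--(2,0);
\foreach \n in {1,2,3,4,6,9,14} {\draw (-2,0)--(-1,{1/\n}); \draw (2,0)--(1,{-1/\n});}
\fill (-2,0) circle (0.8pt) node[left] {$o$};
\fill (2,0) circle (0.8pt) node[right] {$e$};
\fill (-1,0) circle (0.8pt) node[below] {$a_0$};
\fill (1,0) circle (0.8pt) node[above] {$b_0$};
\node[right] at (-1,1) {$a_1$};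
\node[left] at (1,-1) {$b_1$};
\node[above] at (0,0) {$J$};
\draw[->] (-1.25,-0.18)--(-1.9,-0.18);
\draw[->] (1.25,0.18)--(1.9,0.18);
\end{tikzpicture}
\caption{The dendroid $X_t$: two harmonic fans with tops $o$ and $e$ whose limit spokes $oa_0$ and $eb_0$ are joined by a segment $J$ of length $2t$. The arrows show the direction of the arcs $Q(x)$ for $x$ on the limit spokes. For $t>0$ the dendroid is pointwise smooth; for $t=0$ the points $a_0$ and $b_0$ coincide and it is not.}
\label{fig:fans}
\end{figure}

\begin{lemma}\label{lem:fans}
\begin{enumerate}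
\item[(a)] A connected subset of $H\setminus\{o\}$ lies in one spoke, and $H$ is a dendroid.
\item[(b)] Let $Y,Z$ be dendroids in the plane with $Y\cap Z=\{x\}$. A subcontinuum of $Y\cup Z$ that does not contain $x$ lies in $Y$ or in $Z$, and $Y\cup Z$ is a dendroid.
\item[(c)] $X_t$ is a dendroid for every $t\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $y\in H\setminus\{o\}$ let $\kappa(y)$ be the slope of the segment from $o$ to $y$. The function $\kappa$ is continuous, equals $1/n$ on $L_n$ for $n\ge1$ and $0$ on $L_0$. Its range contains no interval, so $\kappa$ is constant on connected sets; this is the first claim. The set $H$ is compact and arcwise connected.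

Let $C\ni o$ be a subcontinuum of $H$. We claim that $C\cap L_n$ is a segment with endpoint $o$, or $\{o\}$, for each $n\ge0$. Otherwise there are $y\in C\cap L_n$ and $z\in L_n\setminus C$ with $\xi(o)<s<\xi(y)$, where $s=\xi(z)$. If $n\ge1$ let $N=\{n\}$. If $n=0$, the points of $L_j$ with $\xi=s$ converge to $z\notin C$, so they lie outside $C$ for $j\ge j_0$; let $N=\{0\}\cup\{j:j\ge j_0\}$. In both cases $U=\bigcup_{j\in N}L_j\setminus\{o\}$ is open in $H$, $U\cup\{o\}$ is closed, and no point of $C\cap U$ has $\xi=s$. So $C\cap U\cap\{\xi>s\}=C\cap U\cap\{\xi\ge s\}$ is open and closed in $C$. It contains $y$ but not $o$, which is impossible.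

Now let $C,D$ be subcontinua of $H$. If both contain $o$, then $C\cap D$ is a union of segments from $o$. If $o\notin C$, then $C$ lies in a spoke $L_n$, the set $D\cap L_n$ is connected whether or not $o\in D$, and $C\cap D=C\cap(D\cap L_n)$ is an intersection of two connected subsets of a segment.

(b) The sets $Y\setminus\{x\}$ and $Z\setminus\{x\}$ are disjoint and open in $Y\cup Z$, which gives the first claim. For a subcontinuum $D$ of $Y\cup Z$ the set $D\cap Y$ is empty or a continuum: if $x\notin D$ it is $D$ or empty, and if $x\in D$ it is the image of $D$ under the retraction $Y\cup Z\to Y$ that maps $Z$ to $x$. The same holds for $D\cap Z$. Let $C,D$ be subcontinua. If one of them lies in $Y$ or in $Z$, say $C\subset Y$, then $C\cap D=C\cap(D\cap Y)$ is connected. Otherwise both contain $x$, and $C\cap D$ is the union of the connected sets $(C\cap Y)\cap(D\cap Y)$ and $(C\cap Z)\cap(D\cap Z)$, which share $x$.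

(c) We have $H\cap J=\{a_0\}$ and $(H\cup J)\cap H'=\{b_0\}$; apply (b) twice.
\end{proof}

Let $t>0$. We compute $Q(x)$ in $X_t$. If $x\in L_n\setminus\{o\}$ with $n\ge1$, or $x\in J\setminus\{a_0,b_0\}$, a neighborhood of $x$ is a segment and $Q(x)=\{x\}$. For $a$ near $o$ the arc $oa$ is a straight segment, so $Q(o)=\{o\}$. If $x\in L_0\setminus\{o\}$, a point $a$ near $x$ lies either on $I$, and then $xa$ is short, or on some $L_n$ with $n$ large, and then $xa=xo\cup oa$; so $Q(x)=xo$. By symmetry $Q(x)=xe$ for $x\in R_0\setminus\{e\}$, and $Q(x)=\{x\}$ at all other points of $H'$. By Lemma~\ref{lem:Q04}, $X_t$ is pointwise smooth. By Lemma~\ref{lem:Qbasic}, $o$ is an initial point for all $x\notin R_0\setminus\{e\}$, and $e$ is one for all $x\notin L_0\setminus\{o\}$. No point $p$ serves for both $a_0$ and $b_0$: we would need $o\in pa_0$, which forces $p\in H$ (otherwise $pa_0\subset J\cup H'$), and likewise $p\in H'$. The projection from $o$ is indeed discontinuous: $R_n\to R_0$ and $\pi_{R_n}(o)=e$ for $n\ge1$, but $\pi_{R_0}(o)=b_0$.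

\begin{example}\label{ex:glue}
We construct a continuous selection for $X_1$. For $A\in C(X_1)$ write $\xi(A)=[\alpha,\beta]$; the numbers $\alpha$ and $\beta$ depend continuously on $A$. Let $\lambda(A)=\min\{1,\max\{0,\frac{\alpha+\beta+1}{2}\}\}$ and
\[
s(A)=(1-\lambda(A))\,\pi_A(o)+\lambda(A)\,\pi_A(e)\in\mathbb R^2 .
\]
This is a point of $A$. If $A$ meets the arc $I=oe$, both projections lie in $A\cap I$ by (P1), and $A\cap I$ is a segment. If $A$ misses $I$, the two projections coincide by (P2).

Suppose $\alpha<1$ and take $y\in A$ with $\xi(y)=\alpha$. Then $y\in H\cup J$, the arc $oy$ is a straight segment on which $\xi\le\alpha$, and $\pi_A(o)\in oy$. So $\pi_A(o)\notin R_0$, and the projection from $o$ is continuous at $A$ by Lemma~\ref{lem:projcont}. By symmetry the projection from $e$ is continuous at $A$ if $\beta>-1$. Hence $s$ is continuous at $A$ if $\alpha<1$ and $\beta>-1$. If $\alpha\ge1$, then $\alpha+\beta+1\ge3$, so $\lambda=1$ near $A$ and $s$ coincides near $A$ with the projection from $e$, which is continuous at $A$ as $\beta>-1$. If $\beta\le-1$, then $\alpha+\beta+1\le-1$,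 so $\lambda=0$ near $A$ and $s$ coincides near $A$ with the projection from $o$, which is continuous at $A$ as $\alpha<1$.
\end{example}

The general construction has the same shape: finitely many points $p_i$, the tree $S$ that they span, a partition of unity, and a weighted mean on $S$ of the projections from the $p_i$, which lie in $S$ or coincide. Three things change.
\begin{enumerate}
\item[(1)] We shall find for every $A$ a point $p$ whose projection is continuous at $A$, but only at $A$. Near $A$ it merely has small jumps. One gluing therefore yields a selection with small oscillation, and the gluing has to be iterated (Sections~\ref{sec:good} and \ref{sec:improve}).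
\item[(2)] A mean of points $y_i$ lies in $\operatorname{hull}\{y_i\}$, which is small only if the arcs $y_iy_j$ are small. All errors must be measured by $\operatorname{diam}(xy)$, not by $d(x,y)$.
\item[(3)] On a tree with branch points we need a mean that does not magnify errors measured in this way (Section~\ref{sec:means}).
\end{enumerate}

\section{Good points}\label{sec:good}

From here through Section~\ref{sec:core}, $X$ is a pointwise smooth dendroid. We project not necessarily onto $A$ itself but onto a subcontinuum $M(A)$ of $A$; this costs nothing and will give Theorem~\ref{thm:refined} along with Theorem~\ref{thm:main}.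

\begin{definition}\label{def:admissible}
A map $M\colon C(X)\to C(X)$, not assumed continuous, is \emph{admissible} if for all $A\in C(X)$:
\begin{enumerate}
\item[(M0)] $M(A)\subset A$;
\item[(M1)] if $x\in A$, then $\pi_{M(A)}(x)\in Q(x)$;
\item[(M2)] if $m\in M(A)$, then $Q(m)\cap A\subset M(A)$;
\item[(M3)] if $A_n\to A$ and $m\in M(A)$, there are $m_n\in M(A_n)$ with $m_n\to m$.
\end{enumerate}
\end{definition}

The identity $M(A)=A$ is admissible: in (M1) the projection is $x$ itself, and (M3) is a property of Hausdorff convergence. This is the only case needed for Theorem~\ref{thm:main}, and the reader may keep it in mind. In Sections~\ref{sec:good} and \ref{sec:improve} an admissible map $M$ is fixed.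

For $p\in X$ and $A\in C(X)$ put
\[
\tau_p(A)=\pi_{M(A)}(p),
\]
and let $O_p(A)$ be the set of all limits $\lim\tau_p(A_n)$ of convergent sequences with $A_n\to A$. Constant sequences give $\tau_p(A)\in O_p(A)$, and $O_p(A)\subset A$ by (M0). The set $O_p(A)$ is closed: if $w^j\in O_p(A)$ and $w^j\to w$, choose $A_j$ with $d_H(A_j,A)<1/j$ and $d(\tau_p(A_j),w^j)<1/j$. Since $X$ is compact, $\tau_p$ is continuous at $A$ if and only if $O_p(A)=\{\tau_p(A)\}$. The dichotomy (P1), (P2) allows us to compare these sets for two base points.

\begin{lemma}\label{lem:transfer}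
For all $x,y\in X$ and $A\in C(X)$ we have $O_x(A)\subset xy\cup O_y(A)$.
\end{lemma}

\begin{proof}
Let $A_n\to A$ and $\tau_x(A_n)\to w$. If $xy$ meets $M(A_n)$ for infinitely many $n$, then $\tau_x(A_n)\in xy$ for these $n$ by (P1), so $w\in xy$. Otherwise $\tau_x(A_n)=\tau_y(A_n)$ for all large $n$ by (P2), so $w\in O_y(A)$.
\end{proof}

To find a projection that is continuous at $A$, it is natural to try a base point $m\in M(A)$, for which $\tau_m(A)=m$. Let $A_n\to A$ with $\tau_m(A_n)\to w$. By (M3) there are $m_n\in M(A_n)$ with $m_n\to m$, and $\tau_m(A_n)\in mm_n$ by (P0), so $w\in Q(m)$. Together with (M2) this gives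
\begin{equation}\label{eq:OQ}
m\in O_m(A)\subset Q(m)\cap A\subset M(A)\qquad(m\in M(A)).
\end{equation}
So $\tau_m$ can jump only along the arrows from $m$. By (Q0) we can order $Q(m)$ from $m$. Let $g_A(m)$ be the last point of the closed set $O_m(A)$ in this order. Then
\begin{equation}\label{eq:g}
g_A(m)\in O_m(A)\subset m\,g_A(m),\qquad g_A(m)\in Q(m)\cap M(A).
\end{equation}

\begin{definition}\label{def:good}
A point $m$ is \emph{good at $A$} if $m\in M(A)$ and $O_m(A)=\{m\}$, that is, if $m\in M(A)$ and $\tau_m(A')\to m$ as $A'\to A$.
\end{definition}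

For example, let $M$ be the identity on $C(X_1)$, let $A=H$ and $m\in L_0\setminus\{o\}$. The continua $H_n=L_1\cup\dots\cup L_n$ converge to $H$ and $\tau_m(H_n)=o$. So $m$ is not good at $H$, and $g_H(m)=o$ because $Q(m)=mo$. The point $o$ is good at $H$ by \eqref{eq:OQ}, since $Q(o)=\{o\}$. In general, moving the base point to the farthest jump removes all jumps.

\begin{lemma}\label{lem:good}
If $m\in M(A)$, then $g_A(m)$ is good at $A$. In particular, every $A\in C(X)$ has a good point.
\end{lemma}

\begin{proof}
Let $w=g_A(m)\in M(A)$ and $w_1\in O_w(A)$. Then $w_1\in Q(w)$ by \eqref{eq:OQ}. By Lemma~\ref{lem:transfer} and \eqref{eq:g}, $w_1\in mw\cup O_m(A)=mw$. Since $w\in Q(m)$, (Q3) gives $w\in Q(w_1)$, and (Q4) gives $w_1=w$.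
\end{proof}

A point $p$ that is good at $A_0$ will be used as a base point for all $A$ near $A_0$, and such an $A$ need not contain $p$. So we have to understand $O_p(A)$ for arbitrary $p$.

\begin{lemma}\label{lem:Op}
Let $p\in X$, $A\in C(X)$ and $u=\tau_p(A)$.
\begin{enumerate}
\item[(i)] If $m\in O_p(A)$, then $m\in Q(u)$ or $u\in Q(m)$.
\item[(ii)] $g_A(u)\in O_p(A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Recall from (P0) that $pu\cap M(A)=\{u\}$.

(i) By Lemma~\ref{lem:transfer}, $m\in O_u(A)$ or $m\in pu$. In the first case $m\in Q(u)$ by \eqref{eq:OQ}. In the second case $mu\cap M(A)=\{u\}$, so $\pi_{M(A)}(m)=u$ by (P0); since $m\in A$, (M1) gives $u\in Q(m)$.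

(ii) By Lemma~\ref{lem:transfer}, $g_A(u)\in O_p(A)$ or $g_A(u)\in pu$. In the second case $g_A(u)\in pu\cap M(A)$, so $g_A(u)=u=\tau_p(A)\in O_p(A)$.
\end{proof}

We measure the jumps of $\tau_p$ at $A$ by the arcs that they span:
\[
D_p(A)=\sup\{\operatorname{diam}(\tau_p(A)\,m):m\in O_p(A)\}.
\]
If $p$ is good at $A_0$, then for $A$ near $A_0$ all points of $O_p(A)$ are close to $p$ in the metric $d$. That alone says nothing about the arcs between them. The next lemma, the central use of (Q4), shows that these arcs are short as well.

\begin{lemma}\label{lem:D}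
If $p$ is good at $A_0$, then $D_p(A)\to0$ as $A\to A_0$.
\end{lemma}

\begin{proof}
Otherwise there are $\delta>0$, continua $A^j\to A_0$ and points $m^j\in O_p(A^j)$ with $\operatorname{diam}(u^jm^j)\ge\delta$, where $u^j=\tau_p(A^j)$. Since $p$ is good at $A_0$, $u^j\to p$. Choose $B^j$ with $d_H(B^j,A^j)<1/j$ and $d(\tau_p(B^j),m^j)<1/j$. Then $B^j\to A_0$, so $\tau_p(B^j)\to p$ and $m^j\to p$. The arc $u^jm^j$ contains two points at distance at least $\delta$, so it contains a point $w^j$ with $d(w^j,p)\ge\delta/2$. Pass to a subsequence with $w^j\to w\neq p$. By (Q1), $w\in Q(p)$.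

By Lemma~\ref{lem:Op}(i), $m^j\in Q(u^j)$ or $u^j\in Q(m^j)$. As $w^j\in u^jm^j$, (Q3) gives $m^j\in Q(w^j)$ or $u^j\in Q(w^j)$. One of the two alternatives holds for infinitely many $j$, and both $m^j$ and $u^j$ tend to $p$, so $p\in Q(w)$ by (Q2). Now (Q4) gives $w=p$, a contradiction.
\end{proof}

A mean $v$ of points $u_1,\dots,u_k\in M(A)$ need not be good at $A$, even approximately, unless the distance from $v$ to the good point $g_A(v)$ is controlled. It is controlled by the same quantity for the $u_j$.

\begin{lemma}\label{lem:hull}
Let $u_1,\dots,u_k\in M(A)$ and $v\in\operatorname{hull}\{u_1,\dots,u_k\}$. Then $v\in M(A)$ and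
\[
\operatorname{diam}(v\,g_A(v))\le\max_j\operatorname{diam}(u_j\,g_A(u_j)).
\]
\end{lemma}

\begin{proof}
The continuum $M(A)$ contains the hull. Put $g=g_A(v)$ and assume $g\ne v$. By (T1) there is $j$ with $v\in u_jg$. Then $u_jv$ is a proper initial part of $u_jg$, so $g\notin u_jv$. Since $g\in O_v(A)$, Lemma~\ref{lem:transfer} gives $g\in O_{u_j}(A)\subset u_j\,g_A(u_j)$. Hence $vg\subset u_jg\subset u_j\,g_A(u_j)$.
\end{proof}

\section{Means on finite trees}\label{sec:means}

On an interval the convex combination $\sum\lambda_iy_i$ is the minimizer of $x\mapsto\sum\lambda_i|x-y_i|^2$. This description makes sense on any tree with a length metric. A \emph{weight} is a vector $\lambda=(\lambda_1,\dots,\lambda_k)$ with $\lambda_i\ge0$ and $\sum\lambda_i=1$.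

\begin{lemma}\label{lem:mean}
Let $S\subset X$ be a tree with a length metric $\rho$. For a weight $\lambda$ and $y=(y_1,\dots,y_k)\in S^k$, the function $F(x)=\sum_i\lambda_i\rho(x,y_i)^2$ on $S$ has a unique minimizer $c(\lambda;y)$. Moreover:
\begin{enumerate}
\item[(a)] $c$ is continuous in $(\lambda,y)$;
\item[(b)] $c(\lambda;y)\in\operatorname{hull}\{y_i:\lambda_i>0\}$;
\item[(c)] $\rho(c(\lambda;u),c(\lambda;m))\le\max_{\lambda_i>0}\rho(u_i,m_i)$ for all $u,m\in S^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v\neq v'$ be points of $S$, let $D=\rho(v,v')$, and let $x\colon[0,D]\to vv'$ be the isometry with $x(0)=v$. For $z\in S$ write $\pi_{vv'}(z)=x(t_z)$ and $\ell_z=\rho(z,x(t_z))$. By (P0), $x(t_z)\in z\,x(t)$ for all $t$, so additivity gives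
\begin{equation}\label{eq:dist}
\rho(x(t),z)=|t-t_z|+\ell_z\qquad(0\le t\le D).
\end{equation}
The square $(t-t_z)^2+2\ell_z|t-t_z|+\ell_z^2$ is a strictly convex function of $t$. So $F$ is strictly convex along every arc and cannot have two minimizers; one exists by compactness.

(a) Let $(\lambda^n,y^n)\to(\lambda,y)$ and let $c^*$ be a limit point of $c_n=c(\lambda^n;y^n)$. For each $x\in S$, passing to the limit in $\sum\lambda_i^n\rho(c_n,y_i^n)^2\le\sum\lambda_i^n\rho(x,y_i^n)^2$ gives $F(c^*)\le F(x)$. So $c^*=c(\lambda;y)$.

(b) Let $T$ be the hull and $x\in S\setminus T$. For $\lambda_i>0$ we have $\pi_T(x)\in xy_i$, so $\rho(\pi_T(x),y_i)=\rho(x,y_i)-\rho(x,\pi_T(x))<\rho(x,y_i)$. Hence $F(\pi_T(x))<F(x)$.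

(c) Let $v=c(\lambda;u)$ and $v'=c(\lambda;m)$, assume $v\neq v'$, and use the notation above. We compare the first order conditions at $v$ and at $v'$. Define signed distances from $v$ and from $v'$ by
\[
\varphi(z)=\begin{cases}\rho(v,z)=t_z+\ell_z,& t_z>0,\\ -\rho(v,z)=-\ell_z,& t_z=0,\end{cases}
\qquad
\psi(z)=\begin{cases}\rho(v',z)=D-t_z+\ell_z,& t_z<D,\\ -\rho(v',z)=-\ell_z,& t_z=D.\end{cases}
\]
By \eqref{eq:dist}, for small $t\ge0$ the distance $\rho(x(t),z)$ equals $t_z+\ell_z-t$ if $t_z>0$ and $\ell_z+t$ if $t_z=0$; in both cases the right derivative of $\rho(x(t),z)^2$ at $t=0$ is $-2\varphi(z)$. Since $v$ minimizes $\sum\lambda_i\rho(\cdot,u_i)^2$, we get $\sum\lambda_i\varphi(u_i)\le0$. Interchanging $v$ and $v'$, we get $\sum\lambda_i\psi(m_i)\le0$.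

Next, $\varphi+\psi\ge D$: the sum is $D+2\ell_z$ if $0<t_z<D$, and it is $D$ if $t_z=0$ or $t_z=D$.

Finally, $\varphi$ is $1$-Lipschitz. For two points in the same case of the definition this is the triangle inequality. Let $t_z>0$ and $t_{z'}=0$. Then $vz\cap vv'=v\,x(t_z)$ is nondegenerate and $vz'\cap vv'=\{v\}$. If $vz\cap vz'$ were nondegenerate, then $vz\cap vv'$ and $vz\cap vz'$ would be two nondegenerate initial parts of $vz$, and their intersection would be a nondegenerate subset of $vz'\cap vv'$. So $vz\cap vz'=\{v\}$, hence $v\in zz'$ and $\varphi(z)-\varphi(z')=\rho(z,v)+\rho(v,z')=\rho(z,z')$.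

Combining these facts,
\[
D\le\sum_i\lambda_i(\varphi+\psi)(m_i)\le\sum_i\lambda_i\varphi(m_i)\le\sum_i\lambda_i\bigl(\varphi(u_i)+\rho(u_i,m_i)\bigr)\le\max_{\lambda_i>0}\rho(u_i,m_i).\qedhere
\]
\end{proof}

Lemma~\ref{lem:mean}(c) controls errors in a length metric, whereas our errors are diameters of arcs. On a fixed tree the two are comparable by uniform continuity, but that is not enough: in Section~\ref{sec:improve} the error bound $\eta$ is chosen first and the tree $S$ depends on it. We therefore choose the length metric after $\eta$, so that one unit of length corresponds to diameter about $\eta$, with constants that do not depend on $S$.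

\begin{lemma}\label{lem:scale}
Let $S\subset X$ be a tree and $\eta>0$. There is a length metric $\rho$ on $S$ such that for all $x,y\in S$:
\begin{enumerate}
\item[(i)] if $\operatorname{diam}(xy)<\eta$, then $\rho(x,y)\le5$;
\item[(ii)] if $\rho(x,y)\le5$, then $\operatorname{diam}(xy)\le12\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
We may assume that $S$ is nondegenerate. Fix a root $q_0\in S$ that is an endpoint of an edge. The idea is to walk away from the root and to place a marker each time an arc of diameter $\eta$ has been covered.

\emph{Markers.} Let $x\in S$. Given $q_i\in q_0x$, let $q_{i+1}$ be the first point $z$ of $q_ix$ with $\operatorname{diam}(q_iz)=\eta$, if there is one. By uniform continuity of a parametrization, an arc contains only finitely many nonoverlapping subarcs of diameter $\eta$, so the process stops at some index $j$. The function $z\mapsto\operatorname{diam}(q_iz)$ is continuous and nondecreasing along $q_ix$, so $\operatorname{diam}(q_jx)<\eta$. Put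
\[
h(x)=j+\operatorname{diam}(q_jx)/\eta ,
\]
so that $j=\lfloor h(x)\rfloor$. If $y\in q_0x$, the markers for $y$ are those markers for $x$ that lie on $q_0y$. Indeed, suppose $q_i$ is a marker for both; if the next marker for $x$ lies on $q_iy$, it is the first point of $q_iy$ with the required property, and if it does not, or does not exist, then no point of $q_iy$ has that property. Hence, along $q_0x$, we have $h(y)=i+\operatorname{diam}(q_iy)/\eta$ for $y\in q_iq_{i+1}$ and for $y\in q_jx$ with $i=j$, the two formulas agreeing at each marker. So $h$ is continuous and nondecreasing along $q_0x$. Since $S$ is the union of the finitely many arcs from $q_0$ to the endpoints of the edges, $h$ is continuous on $S$.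

\emph{The metric.} The function $h$ may be constant on a subarc, so we add a small strictly increasing term. Let $\rho_0$ be a length metric on $S$ of diameter at most $1$ and let $\tilde h(x)=h(x)+\rho_0(q_0,x)$. This function is continuous and strictly increasing along every arc from $q_0$. Let $E$ be an edge and $a=\pi_E(q_0)$. The arc $q_0a$ meets $E$ only in $a$, while an interior point of $E$ lies on no other edge and differs from $q_0$; so $a$ is an endpoint of $E$. If $b$ is the other endpoint, then $E=ab\subset q_0b$, so $\tilde h$ maps $E$ homeomorphically onto an interval. Let $\rho$ be the length metric defined by $\theta_E=\tilde h|_E$. Then $\rho(z,x)=\tilde h(x)-\tilde h(z)$ whenever $z\in q_0x$.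

Let $x,y\in S$. The continuum $q_0x\cap q_0y$ has the form $q_0z$, and $xz\cap zy\subset xz\cap q_0z=\{z\}$, so $xy=xz\cup zy$. By additivity of $\rho$ and $\rho_0$,
\begin{equation}\label{eq:rho}
\rho(x,y)=\bigl(h(x)-h(z)\bigr)+\bigl(h(y)-h(z)\bigr)+\rho_0(x,y).
\end{equation}
Let $q_0,\dots,q_j$ be the markers for $x$ and let $i=\lfloor h(z)\rfloor$. Then $q_0,\dots,q_i$ are the markers for $z$, so $q_i\in q_0z$ and $q_{i+1},\dots,q_j\in zx$.

(i) If $j\ge i+2$, then $zx$ contains $q_{i+1}q_{i+2}$, which has diameter $\eta$; this is excluded since $zx\subset xy$. So $j\le i+1$ and $h(x)-h(z)<(j+1)-i\le2$. The same bound holds for $y$, and \eqref{eq:rho} gives $\rho(x,y)<2+2+1$.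

(ii) By \eqref{eq:rho}, $h(x)-h(z)\le5$, so $j\le h(x)\le h(z)+5<i+6$ and $j-i\le5$. The arc $zx$ is contained in $q_iq_{i+1}\cup\dots\cup q_{j-1}q_j\cup q_jx$, a chain of at most six arcs of diameter at most $\eta$. So $\operatorname{diam}(zx)\le6\eta$, likewise $\operatorname{diam}(zy)\le6\eta$, and $\operatorname{diam}(xy)\le12\eta$.
\end{proof}

\section{The improvement step and the proof of Theorem~\ref{thm:main}}\label{sec:improve}

An \emph{$M$-selection} is a function $\sigma\colon C(X)\to X$, not assumed continuous, with $\sigma(A)\in M(A)$ for all $A$. We need a notion of approximate continuity that survives averaging. Small oscillation in the metric $d$ does not, by point (2) at the end of Section~\ref{sec:example}. We require instead that near each $A$ the function $\sigma$ be joined by short arcs to a projection that is continuous at $A$.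

\begin{definition}\label{def:tame}
Let $\varepsilon>0$. An $M$-selection $\sigma$ is \emph{$\varepsilon$-tame} if every $A\in C(X)$ has a neighborhood $U$ such that, with $g=g_A(\sigma(A))$,
\[
\operatorname{diam}\bigl(\tau_g(A')\,\sigma(A')\bigr)<\varepsilon\qquad\text{for all }A'\in U.
\]
\end{definition}

\begin{proposition}\label{prop:improve}
Let $\sigma$ be an $\varepsilon$-tame $M$-selection, $\varepsilon'>0$ and $A_0\in C(X)$. There is an $\varepsilon'$-tame $M$-selection $\sigma'$ with $d(\sigma(A),\sigma'(A))<\varepsilon$ for all $A$, and with $\sigma'(A_0)=\sigma(A_0)$ if $\sigma(A_0)$ is good at $A_0$.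
\end{proposition}

\begin{proof}
\emph{Construction.} Fix $\eta>0$ with $13\eta<\varepsilon'$. For $B\in C(X)$ the point $p_B=g_B(\sigma(B))$ is good at $B$ by Lemma~\ref{lem:good}. By tameness of $\sigma$ and Lemma~\ref{lem:D} there is an open set $U_B\ni B$ such that for all $A\in U_B$
\begin{align}
\operatorname{diam}\bigl(\tau_{p_B}(A)\,\sigma(A)\bigr)&<\varepsilon,\label{eq:one}\\
D_{p_B}(A)&<\eta.\label{eq:two}
\end{align}
For $B\neq A_0$ we remove the point $A_0$ from $U_B$. Choose a finite subcover $U_1,\dots,U_k$ of the compact space $C(X)$, with corresponding points $p_1,\dots,p_k$. Let $\mu_i(A)$ be the $d_H$-distance from $A$ to $C(X)\setminus U_i$ (or $1$ if $U_i=C(X)$) and $\lambda_i=\mu_i/\sum_j\mu_j$. Then $\lambda(A)=(\lambda_1(A),\dots,\lambda_k(A))$ is a weight that depends continuously on $A$, and $I(A)=\{i:\lambda_i(A)>0\}=\{i:A\in U_i\}$. Let $S=\operatorname{hull}\{p_1,\dots,p_k\}$, let $\rho$ be the metric of Lemma~\ref{lem:scale} for $S$ and $\eta$, and let $c$ be the mean of Lemma~\ref{lem:mean} on $(S,\rho)$. As in Example~\ref{ex:glue} there are two cases.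
\begin{itemize}
\item If $M(A)\cap S\neq\emptyset$, then $\tau_{p_i}(A)\in S$ for all $i$ by (P1), and we put $\sigma'(A)=c(\lambda(A);\tau_{p_1}(A),\dots,\tau_{p_k}(A))$.
\item If $M(A)\cap S=\emptyset$, then all $\tau_{p_i}(A)$ coincide by (P2), and we let $\sigma'(A)$ be their common value.
\end{itemize}
In both cases, by Lemma~\ref{lem:mean}(b),
\begin{equation}\label{eq:hull}
\sigma'(A)\in\operatorname{hull}\{\tau_{p_i}(A):i\in I(A)\}\subset M(A).
\end{equation}
By (T1) this hull lies in $\bigcup_{i\in I(A)}\sigma(A)\,\tau_{p_i}(A)$, so $d(\sigma(A),\sigma'(A))<\varepsilon$ by \eqref{eq:one}. The point $A_0$ lies only in $U_{A_0}$, so this set is one of the $U_i$ and $I(A_0)=\{i\}$. If $w=\sigma(A_0)$ is good at $A_0$, then $p_i=g_{A_0}(w)=w$ and $\tau_w(A_0)=w$, so \eqref{eq:hull} gives $\sigma'(A_0)=w$.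

\emph{Tameness of $\sigma'$.} Fix $A$ and write $I=I(A)$, $u_i=\tau_{p_i}(A)$, $v=\sigma'(A)$, $\hat v=g_A(v)$. Suppose that the condition of Definition~\ref{def:tame} fails at $A$. Then there are $A_n\to A$ with
\begin{equation}\label{eq:fail}
\operatorname{diam}\bigl(\tau_{\hat v}(A_n)\,\sigma'(A_n)\bigr)\ge\varepsilon'\qquad\text{for all }n.
\end{equation}
To pass to the limit in \eqref{eq:fail} we need (T3), so we want both endpoints in one tree. Let $S^+=\operatorname{hull}\{p_1,\dots,p_k,\hat v\}\supset S$. If $M(A_n)\cap S^+=\emptyset$ for some $n$, then $\sigma'(A_n)=\tau_{p_1}(A_n)=\tau_{\hat v}(A_n)$ by (P2), contrary to \eqref{eq:fail}. So $M(A_n)$ meets $S^+$ for all $n$. By (P1) the points $\tau_{\hat v}(A_n)$ and $\tau_{p_i}(A_n)$ lie in $S^+$, and so does $\sigma'(A_n)$ by \eqref{eq:hull}. Pass to a subsequence along which $\tau_{p_i}(A_n)\to m_i\in O_{p_i}(A)$ for all $i$ and $\sigma'(A_n)\to v^*$, and along which $M(A_n)$ meets $S$ for all $n$ or for no $n$. Since $\hat v$ is good at $A$, $\tau_{\hat v}(A_n)\to\hat v$. By (T3) in $S^+$ and \eqref{eq:fail},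
\begin{equation}\label{eq:limit}
\varepsilon'\le\operatorname{diam}(\hat vv^*)\le\operatorname{diam}(\hat vv)+\operatorname{diam}(vv^*).
\end{equation}
We estimate the two terms. For $i\in I$ both $g_A(u_i)$ and $m_i$ lie in $O_{p_i}(A)$, the former by Lemma~\ref{lem:Op}(ii), so \eqref{eq:two} gives
\[
\operatorname{diam}(u_i\,g_A(u_i))<\eta,\qquad\operatorname{diam}(u_im_i)<\eta\qquad(i\in I).
\]
The first bound, \eqref{eq:hull} and Lemma~\ref{lem:hull} give $\operatorname{diam}(v\hat v)<\eta$. It remains to show $\operatorname{diam}(vv^*)\le12\eta$.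

\emph{Case 1: $M(A_n)\cap S=\emptyset$ for all $n$.} Then $\sigma'(A_n)=\tau_{p_i}(A_n)$ for all $i$, so $m_i=v^*$ for all $i$. By \eqref{eq:hull} and (T1), $v\in v^*u_i=m_iu_i$ for some $i\in I$. So $vv^*\subset u_im_i$ and $\operatorname{diam}(vv^*)<\eta$.

\emph{Case 2: $M(A_n)\cap S\neq\emptyset$ for all $n$.} Then $m_i\in S$ for all $i$, and $v^*=c(\lambda(A);m_1,\dots,m_k)$ by continuity of $\lambda$ and $c$. Indices outside $I$ may carry positive weight at $A_n$, but not in the limit.

If $M(A)\cap S\neq\emptyset$, then $u_i\in S$ for all $i$ and $v=c(\lambda(A);u_1,\dots,u_k)$. By Lemma~\ref{lem:mean}(c) and Lemma~\ref{lem:scale}(i), $\rho(v,v^*)\le\max_{i\in I}\rho(u_i,m_i)\le5$, and Lemma~\ref{lem:scale}(ii) gives $\operatorname{diam}(vv^*)\le12\eta$.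

If $M(A)\cap S=\emptyset$, then $u_i=v$ for all $i$. Since $v^*\in\operatorname{hull}\{m_i:i\in I\}$, (T1) gives $v^*\in vm_i=u_im_i$ for some $i\in I$, so $\operatorname{diam}(vv^*)<\eta$.

In all cases \eqref{eq:limit} yields $\varepsilon'<13\eta$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:limit}
Let $A_0\in C(X)$ and let $w$ be good at $A_0$. There is a continuous $M$-selection $r$ with $r(A_0)=w$.
\end{proposition}

\begin{proof}
Let $\varepsilon_k=2^{-k}(1+\operatorname{diam}X)$ and $\sigma_0=\tau_w$. This $M$-selection is $\varepsilon_0$-tame, because every arc has diameter less than $\varepsilon_0$, and $\sigma_0(A_0)=w$. Proposition~\ref{prop:improve} gives inductively $\varepsilon_k$-tame $M$-selections $\sigma_k$ with $\sigma_k(A_0)=w$ and $d(\sigma_k(A),\sigma_{k+1}(A))<\varepsilon_k$ for all $A$. The sequence $(\sigma_k(A))$ is Cauchy; let $r(A)$ be its limit. Then $d(r(A),\sigma_k(A))\le\sum_{j\ge k}\varepsilon_j=2\varepsilon_k$, $r(A_0)=w$, and $r(A)\in M(A)$ since $M(A)$ is closed.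

Fix $A$ and $k$, and let $g=g_A(\sigma_k(A))$. There is a neighborhood $U$ of $A$ such that for $A'\in U$ we have $d(\sigma_k(A'),\tau_g(A'))<\varepsilon_k$, by tameness, and $d(\tau_g(A'),g)<\varepsilon_k$, since $g$ is good at $A$. So $d(r(A'),g)<4\varepsilon_k$ on $U$ and $\operatorname{diam}r(U)\le8\varepsilon_k$. As $k$ is arbitrary, $r$ is continuous at $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M$ be the identity, let $A_0\in C(X)$ be arbitrary, and let $w$ be a point that is good at $A_0$ (Lemma~\ref{lem:good}). The map $r$ of Proposition~\ref{prop:limit} is continuous and satisfies $r(A)\in A$ for all $A$; in particular $r(\{x\})=x$.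
\end{proof}

\section{A canonical subcontinuum and prescribed values}\label{sec:core}

The identity is the largest admissible map. By (M1), every admissible $M(A)$ meets $Q(x)$ for each $x\in A$. We show that $A$ has a smallest subcontinuum with this property and that it defines an admissible map, which is then the smallest one. The tool is a Helly property.

\begin{lemma}\label{lem:helly}
Any family of pairwise intersecting subcontinua of a dendroid has a common point.
\end{lemma}

\begin{proof}
For three continua take $a\in A_1\cap A_2$, $b\in A_2\cap A_3$, $c\in A_3\cap A_1$ and let $m=\pi_{ab}(c)$. By (P0), $m\in ca\subset A_1$ and $m\in cb\subset A_3$, and $m\in ab\subset A_2$. For $n>3$ continua, the sets $A_i\cap A_n$ with $i<n$ are continua that intersect pairwise by the case of three, so induction applies. An arbitrary family has the finite intersection property, and $X$ is compact.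
\end{proof}

For $A\in C(X)$ let $\mathcal Y(A)$ be the family of all subcontinua $Y$ of $A$ with $Y\cap Q(x)\neq\emptyset$ for every $x\in A$. It contains $A$, since $x\in Q(x)$. Put $M_0(A)=\bigcap\mathcal Y(A)$.

\begin{lemma}\label{lem:core}
$M_0(A)$ is the smallest member of $\mathcal Y(A)$, and the map $M_0$ is admissible.
\end{lemma}

\begin{proof}
First, any $Y,Y'\in\mathcal Y(A)$ intersect. Suppose not. Take $y_0\in Y$, $y'=\pi_{Y'}(y_0)$ and $y=\pi_Y(y')\in y'y_0$. Then $yy'\cap Y=\{y\}$ and $yy'\cap Y'=\{y'\}$ by (P0), and $yy'\subset A$. Let $z$ be an interior point of $yy'$; by (P0), $\pi_Y(z)=y$ and $\pi_{Y'}(z)=y'$. Since $Q(z)$ contains $z$ and meets both $Y$ and $Y'$, (P1) gives $y,y'\in Q(z)$. So $z$ is an interior point of the arc $yy'\subset Q(z)$, contrary to Lemma~\ref{lem:Q04}.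

For $x\in A$ the members of $\mathcal Y(A)\cup\{Q(x)\}$ therefore intersect pairwise, and Lemma~\ref{lem:helly} gives $M_0(A)\cap Q(x)\neq\emptyset$. So $M_0(A)$ is nonempty, it is a continuum by Lemma~\ref{lem:arcs}(b), and it belongs to $\mathcal Y(A)$. This gives the first claim and (M0).

(M1) The continuum $Q(x)$ contains $x$ and meets $M_0(A)$; apply (P1).

(M2) Let $x\in Q(m)\cap A$ and $k=\pi_{M_0(A)}(x)\in xm$. By (M1), $k\in Q(x)$, and by (Q3), $x\in Q(k)$. So $x=k\in M_0(A)$ by (Q4).

(M3) If $d(m,M_0(A_n))\not\to0$, there are $\delta>0$ and a subsequence along which $d(m,M_0(A_n))\ge\delta$ and $M_0(A_n)\to L$; then $m\notin L$. The continuum $L$ lies in $A$. For $x\in A$ choose $x_n\in A_n$ with $x_n\to x$ and $y_n\in M_0(A_n)\cap Q(x_n)$. A limit point of $(y_n)$ along the subsequence lies in $L$, and in $Q(x)$ by (Q2). So $L\in\mathcal Y(A)$ and $m\in M_0(A)\subset L$, a contradiction.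
\end{proof}

\begin{example}\label{ex:core}
In $X_1$ let $A=[\alpha,\beta]\times\{0\}\subset I$ with $\alpha<\beta$. If $\beta\le-1$, then $Q(x)=xo\ni(\alpha,0)$ for all $x\in A$, so $M_0(A)=\{(\alpha,0)\}$. By symmetry $M_0(A)=\{(\beta,0)\}$ if $\alpha\ge1$. If $\alpha<1$ and $\beta>-1$, then $Q(x)\cap A=\{x\}$ for both endpoints $x$ of $A$, so $M_0(A)=A$. Letting $\beta$ decrease to $-1$ with $\alpha<-1$ fixed shows that $M_0$ is not continuous.
\end{example}

In the following theorem, ``good'' refers to the admissible map $M_0$: a point $w$ is good at $A_0$ if $w\in M_0(A_0)$ and $\pi_{M_0(A)}(w)\to w$ as $A\to A_0$.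

\begin{theorem}\label{thm:refined}
Let $X$ be a pointwise smooth dendroid.
\begin{enumerate}
\item[(a)] The selection $r$ of Theorem~\ref{thm:main} can be chosen with $r(A)\in M_0(A)$ for all $A$, where $M_0(A)$ is the smallest subcontinuum of $A$ meeting $Q(x)$ for every $x\in A$.
\item[(b)] Given $A_0\in C(X)$ and a point $w$ good at $A_0$, the map $r$ can be chosen as in \textup{(a)} with $r(A_0)=w$. Good points always exist, and every $w\in M_0(A_0)$ with $Q(w)\cap A_0=\{w\}$ is good at $A_0$.
\item[(c)] For every topological space $Z$ and every continuous map $\Phi\colon Z\to C(X)$ there is a continuous map $f\colon Z\to X$ with $f(z)\in\Phi(z)$ for all $z\in Z$.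
\end{enumerate}
\end{theorem}

\begin{proof}
The map $M_0$ is admissible by Lemma~\ref{lem:core}. Good points exist by Lemma~\ref{lem:good}, and the sufficient condition in (b) follows from \eqref{eq:OQ}. Proposition~\ref{prop:limit} with $M=M_0$ gives (b), and hence (a). For (c) take $f=r\circ\Phi$.
\end{proof}

\begin{remark}\label{rem:needgood}
In (b) the condition $w\in M_0(A_0)$ alone does not suffice. In $X_1$ we have $M_0(H)=H$, because $Q(y)=\{y\}$ on the dense subset $\bigcup_{n\ge1}L_n$ of $H$. Yet no continuous selection $s$ has $s(H)=w\in L_0\setminus\{o\}$. Suppose it does, and let $U$ be a neighborhood of $H$ in $C(X_1)$ with $o\notin s(U)$. Since $H_n=L_1\cup\dots\cup L_n\to H$, we have $s(H_n)\to w$, so $s(H_n)\in L_k$ with $k=k(n)\le n$ and $k(n)\to\infty$. Shrinking $L_k$ linearly to $o$ gives a path in $C(H)$ from $H_n$ to $H_n'=\bigcup_{j\le n,\,j\neq k}L_j$. All continua on this path contain $H_n'$, which contains $L_{n-1}$ or $L_n$, and every point of $H\setminus H_n'$ lies on a spoke $L_j$ with $j=0$, $j=k$ or $j>n$. So these continua are within $1/\min\{k,n-1\}$ of $H$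 and lie in $U$ for large $n$. Then $s$ maps the path to a path in $H\setminus\{o\}$ that starts in $L_k$. By Lemma~\ref{lem:fans}(a) it stays in $L_k\setminus\{o\}$, which is disjoint from $H_n'$; this contradicts $s(H_n')\in H_n'$.
\end{remark}

\section{A selection without pointwise smoothness}\label{sec:converse}

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Take $X=X_0=H\cup H'$ from Section~\ref{sec:example}, with $o=(-1,0)$, $e=(1,0)$ and $H\cap H'=\{x\}$, where $x=a_0=b_0=(0,0)$. It is a dendroid by Lemma~\ref{lem:fans}(c).

\emph{$X$ is not pointwise smooth.} We have $a_n\to x$ and $o\in xa_n=xo\cup oa_n$, so $o\in Q(x)$. Likewise $b_n\to x$ and $e\in xb_n$, so $e\in Q(x)$. Hence $x$ is an interior point of the arc $oe\subset Q(x)$, which is impossible in a pointwise smooth dendroid by Lemma~\ref{lem:Q04}.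

\emph{A continuous selection.} The segment $J$ on which we interpolated in Example~\ref{ex:glue} has shrunk to a point. Instead we use that a continuum which meets both $H\setminus\{x\}$ and $H'\setminus\{x\}$ must contain $x$. The sets
\[
\mathcal L=\{A:A\subset H\},\qquad\mathcal R=\{A:A\subset H'\},\qquad\mathcal M=\{A:x\in A\}
\]
are closed in $C(X)$, and they cover $C(X)$ by Lemma~\ref{lem:fans}(b). Write $\xi(A)=[\alpha,\beta]$, with $\alpha,\beta$ continuous in $A$, and define
\[
s(A)=\begin{cases}\pi_A(o),&A\in\mathcal L,\\ \pi_A(e),&A\in\mathcal R,\\ (\alpha+\beta,0),&A\in\mathcal M.\end{cases}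
\]
In the dendroid $H$ the arc $oa$ is the straight segment from $o$ to $a$, which depends continuously on $a$; so $o$ is an initial point for every point of $H$, and the first formula is continuous on $\mathcal L=C(H)$ by Lemma~\ref{lem:projcont} applied to $H$. By symmetry the second formula is continuous on $\mathcal R$. The third is continuous on $\mathcal M$.

Let $A\in\mathcal M$; then $\alpha\le0\le\beta$. We claim that $\pi_A(o)=(\alpha,0)$ and $\pi_A(e)=(\beta,0)$. By (P0), $\pi_A(o)\in ox\subset I$. There is $y\in A\cap H$ with $\xi(y)=\alpha$: for $\alpha<0$ because $\xi\ge0$ on $H'$, and for $\alpha=0$ take $y=x$. The point $\pi_A(o)$ lies on the straight segment $oy$, so $\xi(\pi_A(o))\le\alpha$, and equality holds because $\pi_A(o)\in A$. This proves the first claim, and the second follows by reflection. Consequently $[\alpha,\beta]\times\{0\}\subset A$, and $(\alpha+\beta,0)\in A$ since $\alpha\le\alpha+\beta\le\beta$.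

The formulas agree on overlaps. If $A\in\mathcal L\cap\mathcal M$, then $\beta=0$ and $(\alpha+\beta,0)=(\alpha,0)=\pi_A(o)$. If $A\in\mathcal R\cap\mathcal M$, then $\alpha=0$ and $(\alpha+\beta,0)=(\beta,0)=\pi_A(e)$. Finally $\mathcal L\cap\mathcal R$ consists of $\{x\}$ alone, where all formulas give $x$. So $s$ is well defined, satisfies $s(A)\in A$, and is continuous on each of three closed sets covering $C(X)$. It is a continuous selection.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
``Abstract. Unsolved problems concerning hyperspace retractions for curves, dispersed in the literature, are recalled and discussed, and various interrelations be\dots'',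
\texttt{http://web.mst.edu/\textasciitilde wjcharat/publications/hypretr.pdf}.

\end{thebibliography}
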